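# Directed graphs on truth values: the undecidability of monadic $G^\uparrow$

## 1. A domain read as a set of arrows

Take a set $V\subseteq[0,1]$ of truth values, a nonempty set $D$, and two functions $P,Q:D\to V$. Read each $z\in D$ as an arrow that starts at the number $P(z)$ and ends at the number $Q(z)$. The vertices are the starting points, and we keep an arrow only if its end is also a vertex:
$$A=\{P(d):d\in D\},\qquad R=\{(P(z),Q(z)):z\in D\}\cap A^2. \tag{1}$$
The pair $(A,R)$ is a directed graph whose vertices are truth values.

Here is an example to keep in view. Let $D=\{z_1,z_2,z_3\}$ with
$$(P,Q)(z_1)=(\tfrac12,\tfrac23),\qquad (P,Q)(z_2)=(\tfrac12,\tfrac12),\qquad (P,Q)(z_3)=(\tfrac23,0).$$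
Then $A=\{\tfrac12,\tfrac23\}$ and $R=\{(\tfrac12,\tfrac23),(\tfrac12,\tfrac12)\}$. The element $z_3$ points at $0$, which is not a vertex, so it contributes no arrow. It does have a job, though: it makes $\tfrac23$ a vertex. By choosing $P$ and $Q$ suitably we can draw any finite directed graph, provided $V$ is large enough.

This picture is for the following purpose. In a many-valued logic with truth values in $V$, two unary predicate letters $P,Q$ on a domain $D$ are exactly two functions $D\to V$. So an interpretation of two unary letters secretly contains a binary relation. If formulas in $P$ and $Q$ can express first-order statements about $(A,R)$, then a logic with unary letters only is as hard as the first-order theory of those directed graphs that occur. We shall see that for the Gödel logic $G^\uparrow$ this is the theory of all *finite* directed graphs, and that theory is undecidable.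

## 2. Gödel logics and the monadic fragment of $G^\uparrow$

**Definition (Gödel logic).** Let $V\subseteq[0,1]$ contain $0$ and $1$ and be closed under infima and suprema. An interpretation in $V$ consists of a nonempty domain $D$ and, for each $k$-ary predicate symbol, a function $D^k\to V$. The value $v(A)\in V$ of a closed formula (domain elements may be used as names) is given by $v(\bot)=0$ and

- $v(A\wedge B)=\min(v(A),v(B))$ and $v(A\vee B)=\max(v(A),v(B))$;
- $v(A\to B)=1$ if $v(A)\le v(B)$, and $v(A\to B)=v(B)$ otherwise;
- $v(\forall xA(x))=\inf_{d\in D}v(A(d))$ and $v(\exists xA(x))=\sup_{d\in D}v(A(d))$;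

with $\neg A:=A\to\bot$. A formula is valid in $G_V$ if it has value $1$ under every interpretation in $V$. Monadic $G_V$ is the set of valid formulas whose predicate letters are all unary; there are no function symbols. Order-isomorphic sets $V$ determine the same logic.

For instance, if $v(A)=\tfrac12$ and $v(B)=\tfrac23$, then $v(A\to B)=1$, $v(B\to A)=\tfrac12$, and $v(\neg A)=v(\neg B)=0$. Negation sends $0$ to $1$ and everything else to $0$.

**Definition ($G^\uparrow$).** $G^\uparrow$ is the Gödel logic of
$$V^\uparrow=\{1-1/n:n\ge1\}\cup\{1\}=\{0,\tfrac12,\tfrac23,\tfrac34,\dots\}\cup\{1\}.$$
Every nonempty subset of $V^\uparrow$ has a least element, so infima are attained. A supremum smaller than $1$ is attained as well, because only finitely many values lie below it. The supremum $1$ need not be attained.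

Two small computations show these features. The formula $\exists x(P(x)\to\forall yP(y))$ is valid in $G^\uparrow$: the infimum of $P$ is attained at some $d$, and then $P(d)\to\forall yP(y)$ has value $1$. It is not valid for $V=[0,1]$: take $D=\{1,2,3,\dots\}$ and $v(P(n))=1/n$, so that $\forall yP(y)$ has value $0$ and each $P(n)\to\forall yP(y)$ has value $0$. The formula $\exists x(\exists yP(y)\to P(x))$ is also valid in $G^\uparrow$. If the supremum of $P$ is below $1$, it is attained and we are done. If it is $1$, then $\exists yP(y)\to P(d)$ has value $v(P(d))$, and the supremum of these values is again $1$.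

Here is the problem, posed with reference to "Logic for Programming, Artificial Intelligence, and Reasoning" (https://people.clarkson.edu/~clynch/PAPERS/20085.pdf). It is given as known that all finite-valued monadic Gödel logics are decidable; that monadic $G_V$ is undecidable for every infinite $V$ for which it differs from monadic $G^\uparrow$; and that monadic $G^\uparrow$ is the intersection of all monadic finite-valued Gödel logics. What is asked is whether an algorithm decides, for an arbitrary monadic formula, whether it is valid in $G^\uparrow$. The proof below does not use the three quoted facts. It establishes the following.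

**Theorem A.** Monadic $G^\uparrow$ is undecidable. The set of valid formulas is $\Pi^0_1$-complete, so it is not recursively enumerable and monadic $G^\uparrow$ is not recursively axiomatizable. This holds already for $\bot$-free formulas with only two predicate letters.

**Theorem B.** For every infinite $V$, monadic $G_V$ is undecidable, already for $\bot$-free formulas with two predicate letters. More strongly, there is no recursive set of such formulas that contains all formulas valid in every Gödel logic and avoids all formulas that are valid in no infinite-valued Gödel logic. Hence monadic $G_V$ is decidable if and only if $V$ is finite.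

**Theorem C.** The fragment of monadic $G^\uparrow$ with one predicate letter ($\bot$ allowed) is decidable.

**Standing conventions.** A *digraph* is a structure $(A,R)$ with $A\ne\emptyset$ and $R\subseteq A\times A$. Classical first-order logic has equality, and its formulas are built from $\neg,\wedge,\vee,\forall,\exists$; in a classical formula, $A\to B$ abbreviates $\neg A\vee B$, and $A\leftrightarrow B$ abbreviates $(A\to B)\wedge(B\to A)$. In Gödel logic, by contrast, $\to$ is primitive.

## 3. Finite chains, and the search that need not stop

We begin with finite $V$, where everything can be done by hand, and then ask how far this takes us toward $V^\uparrow$. Put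
$$V_n=\{1-1/k:1\le k\le n\}\cup\{1\},\qquad |V_n|=n+1.$$

**Lemma 1.** (a) For finite $V$ (given by its number of elements) it is decidable, uniformly in $|V|$, whether a monadic formula is valid in $G_V$.
(b) A formula is not valid in $G^\uparrow$ if and only if it is not valid in $G_{V_n}$ for some $n$.

**Proof of (a).** The aim is to bound the domain. Let $m$ be the number of predicate letters in $\varphi$, and let $v$ be an interpretation with domain $D$. Call $d,d'\in D$ equivalent if $v(U(d))=v(U(d'))$ for each of the $m$ letters $U$. The letters are well defined on the set of classes; let $\tilde v$ be the resulting interpretation. We claim $v(A(\bar d))=\tilde v(A([\bar d]))$ for all subformulas $A$ of $\varphi$ and all $\bar d$. For atoms this is the definition, and the connectives are immediate. For a quantifier, the sets $\{v(A(d,\bar d)):d\in D\}$ and $\{\tilde v(A([d],[\bar d])):d\in D\}$ are equal by the induction hypothesis, so their infima and suprema agree. A class is determined by $m$ values, so there are at most $|V|^m$ classes. Hence $\varphi$ is valid in $G_V$ iff it has value $1$ in the finitely many interpretations (up to renaming of the domain) with at most $|V|^m$ elements. Since only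 the order of $V$ matters, these can be listed and evaluated from $|V|$ alone.

**Proof of (b).** If $\varphi$ is not valid in $G_{V_n}$, the same interpretation, read in $V^\uparrow\supseteq V_n$, gives the same value, so $\varphi$ is not valid in $G^\uparrow$. For the converse we collapse everything above a refuting value to $1$. Let $v$ be an interpretation in $V^\uparrow$ with $v(\varphi)=1-1/n<1$, and define
$$h:V^\uparrow\to V_n,\qquad h(x)=x\ \text{ if }x\le1-1/n,\qquad h(x)=1\ \text{ otherwise.}$$
The map $h$ is monotone, so it preserves $\min$ and $\max$, and $h(0)=0$, $h(1)=1$. It remains to check implication and the two quantifiers.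

*Implication.* If $x\le y$, then $h(x\to y)=h(1)=1$, and $h(x)\le h(y)$ gives $h(x)\to h(y)=1$. If $x>y$, then $h(x\to y)=h(y)$. When $h(x)>h(y)$, also $h(x)\to h(y)=h(y)$. Otherwise $h(x)=h(y)$. In that case $y\le1-1/n$ is impossible: it would give $h(y)=y<1$, while $h(x)\in\{x,1\}$ is larger than $y$. So $h(y)=1$, and $h(x)\to h(y)=1=h(y)$.

*Infima.* A nonempty $X\subseteq V^\uparrow$ has a least element $x_0$; by monotonicity $h(x_0)$ is the least element of $h(X)$.

*Suprema.* If $\sup X>1-1/n$, some $x\in X$ exceeds $1-1/n$, so $\sup h(X)=1=h(\sup X)$. If $\sup X\le1-1/n$, then $h$ is the identity on $X\cup\{\sup X\}$.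

Hence $h\circ v$ is an interpretation in $V_n$ in which every formula $A$ gets the value $h(v(A))$. In particular $\varphi$ gets $h(1-1/n)=1-1/n<1$. $\square$

Lemma 1 suggests a procedure: test $\varphi$ in $G_{V_1},G_{V_2},\dots$ and stop at the first failure. It halts exactly on the non-valid formulas, so non-validity in $G^\uparrow$ is recursively enumerable. To turn this into a decision procedure one would like a computable bound $b(\varphi)$ such that every non-valid $\varphi$ already fails in $V_{b(\varphi)}$. This is where the approach stops: Lemma 1(a) bounds the domain in terms of $|V|$, but nothing bounds $|V|$ in terms of $\varphi$. Theorem A will show that no computable bound exists, since with one Lemma 1(a) would decide $G^\uparrow$. Theorem C will show that for one letter a computable bound does exist.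

## 4. What plain equivalence and plain negation lose

To speak about the digraph (1), we must express equality of truth values. The natural candidate is
$$E(x,y):=(P(x)\to P(y))\wedge(P(y)\to P(x)).$$
If $v(P(d))=v(P(e))$, then $v(E(d,e))=1$. If they differ, one implication has value $1$ and the other has the smaller value, so $v(E(d,e))=\min(v(P(d)),v(P(e)))<1$. So "value $1$" does mean "equal". Two things go wrong when we build compound statements.

First, negation. Let $D=\{d,e\}$ with values $\tfrac12$ and $\tfrac23$. Then $v(E(d,e))=\tfrac12$ and $v(\neg E(d,e))=0$, while also $v(\neg E(d,d))=0$. So $\exists x\exists y\,\neg E(x,y)$, meant to say "there are two vertices", has value $0$ although there are two. In general $v(\neg E(d,e))=1$ happens only if exactly one of the two values is $0$, and otherwise $v(\neg E(d,e))=0$. Negation sees only the difference between $0$ and not $0$.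

Second, suprema. Let $D=\{1,2,\dots\}$, $v(P(n))=1-\frac1n$, $v(Q(n))=1-\frac1{n+1}$. No $n$ satisfies $v(P(n))=v(Q(n))$. Yet $\exists x\big((P(x)\to Q(x))\wedge(Q(x)\to P(x))\big)$ has value $\sup_n(1-\frac1n)=1$. The existential quantifier reports a loop that is not there.

Both defects come from the many values that "unequal" can take. What we need is one fixed value for "unequal" that is below $1$, and a negation that exchanges it with $1$.

## 5. Classical logic above a moving bottom

The remedy is to replace $\bot$ by the closed formula
$$C:=\exists xP(x)\vee\exists xQ(x).$$
Its value $c=v(C)$ is an upper bound for all values of $P$ and $Q$. Unequal values produce an equivalence of value at most $c$, and a disjunction with $C$ lifts that to exactly $c$. Then $A\to C$ exchanges $c$ and $1$, provided $c<1$.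

**Definition (translation).** For $U,W\in\{P,Q\}$ put
$$[U(x){=}W(y)]:=\big((U(x)\to W(y))\wedge(W(y)\to U(x))\big)\vee C.$$
For classical formulas over $\{R,=\}$ define
$$(x=y)^*:=[P(x){=}P(y)],\qquad R(x,y)^*:=\exists z\big([P(z){=}P(x)]\wedge[Q(z){=}P(y)]\big)\quad(z\text{ fresh}),$$
$$(\neg A)^*:=A^*\to C,$$
and let $^*$ commute with $\wedge,\vee,\forall,\exists$.

The formula $A^*$ is monadic, $\bot$-free, uses only $P$ and $Q$, and is computable from $A$. For an interpretation $v$ with domain $D$, let $\mathfrak A_v=(A_v,R_v)$ be the digraph (1) for the functions $d\mapsto v(P(d))$ and $d\mapsto v(Q(d))$.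

We try this on the example of Section 1, where $c=\tfrac23$. At $(z_1,z_3)$, which names the pair of vertices $(\tfrac12,\tfrac23)$, the formula $R(x,y)^*$ has value $1$: the witness is $z=z_1$. At $(z_3,z_1)$, naming $(\tfrac23,\tfrac12)$, the candidates $z_1,z_2$ give $[\tfrac12{=}\tfrac23]=\max(\tfrac12,\tfrac23)=\tfrac23$ in the first conjunct. The candidate $z_3$ gives $1$ in the first conjunct and $[0{=}\tfrac12]=\max(0,\tfrac23)=\tfrac23$ in the second. So the value is $\tfrac23=c$. Correctly, $(\tfrac12,\tfrac23)$ is an edge and $(\tfrac23,\tfrac12)$ is not.

**Lemma 2.** Let $v$ be an interpretation over any $V$, let $c=v(C)$, and let $A$ be a classical formula over $\{R,=\}$.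

(a) If $c=1$, then $v(A^*(\bar d))=1$ for all $\bar d$.

(b) If $c<1$, then for all $\bar d$ we have $v(A^*(\bar d))\in\{c,1\}$, and
$$v(A^*(\bar d))=1\iff\mathfrak A_v\models A[v(P(d_1)),\dots,v(P(d_r))].$$

**Proof of (a).** This disposes of the interpretations in which $C$ cannot play the role of "false". We show $v(A^*(\bar d))\ge c$ by induction; this works for every $c$. Each $[U(x){=}W(y)]$ has $C$ as a disjunct, so its value is at least $c$. The value of $B^*\to C$ is $1$ or $c$. Minima, maxima, and infima and suprema over the nonempty set $D$ preserve the lower bound $c$; this covers $\wedge,\vee,\forall,\exists$ and also the inner $\wedge$ and $\exists z$ of $R(x,y)^*$. For $c=1$ the bound says that the value is $1$.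

**Proof of (b), step 1: the basic formula takes two values.** We claim that $v([U(d){=}W(e)])$ is $1$ if $v(U(d))=v(W(e))$, and $c$ otherwise. If the values are equal, both implications have value $1$. If $v(U(d))<v(W(e))$, then $U(d)\to W(e)$ has value $1$ and $W(e)\to U(d)$ has value $v(U(d))\le c$. Their minimum is $v(U(d))$, and the maximum with $c$ is $c$. The case $v(U(d))>v(W(e))$ is symmetric.

**Proof of (b), step 2: induction on $A$.** The purpose is to see that $c$ and $1$ behave exactly like classical false and true.

- *Equality.* By step 1, $v([P(d){=}P(e)])=1$ iff $v(P(d))=v(P(e))$, and otherwise the value is $c$.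
- *Edges.* The value of $R(x,y)^*$ at $d,e$ is the supremum of a nonempty subset of $\{c,1\}$. Since $c<1$, this supremum is in $\{c,1\}$, and it is $1$ iff the value $1$ occurs, that is, iff some $z\in D$ has $v(P(z))=v(P(d))$ and $v(Q(z))=v(P(e))$. As $v(P(d)),v(P(e))\in A_v$, this says $(v(P(d)),v(P(e)))\in R_v$.
- *Negation.* If $v(B^*)=c$, then $v(B^*\to C)=1$, because $c\le c$. If $v(B^*)=1>c$, then $v(B^*\to C)=c$.
- *Conjunction and disjunction.* Minimum and maximum on $\{c,1\}$ are the classical operations.
- *Quantifiers.* Infima and suprema of nonempty subsets of $\{c,1\}$ are minima and maxima. So $\exists xB^*$ has value $1$ iff $B^*$ has value $1$ for some $d\in D$, and $\forall xB^*$ has value $1$ iff it does for all $d\in D$; otherwise the value is $c$. By the induction hypothesis the value of $B^*$ at $d$ depends on whether $\mathfrak A_v\models B[v(P(d)),\dots]$, and $d\mapsto v(P(d))$ maps $D$ *onto* $A_v$. So quantification over $D$ and over $A_v$ agree. $\square$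

Lemma 2 cures both defects of Section 4. The false supremum at $1$ can occur only if $c=1$, and then every translated formula has value $1$ anyway, so such interpretations refute nothing.

It also settles a small version of the question about bounds. For $k\ge2$ let $\delta_k:=\neg\exists x_1\dots\exists x_k\bigwedge_{i<j}\neg(x_i=x_j)$, which says "there are fewer than $k$ vertices". Then $\delta_k^*$ is valid in $G_{V_n}$ iff $n<k$. Indeed, let $n<k$ and let $v$ be an interpretation in $V_n$. If $c=1$, Lemma 2(a) applies. If $c<1$, then $A_v\subseteq V_n\setminus\{1\}$ has at most $n<k$ elements, and Lemma 2(b) gives value $1$. For $n\ge k$ take $D=\{1,\dots,k\}$, $v(P(j))=1-1/j$ and $v(Q(j))=0$. Then $c=1-1/k<1$ and $|A_v|=k$, so $\delta_k^*$ has value $c$. So the number of truth values needed for a refutation grows with the formula.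

## 6. Exactly the finite digraphs occur below $1$

Next we need to know which digraphs $\mathfrak A_v$ arise with $c<1$. Every finite one does, as soon as $V$ has room.

**Lemma 3.** Let $(A,R)$ be a digraph with $|A|=n<\infty$, let $\psi$ be a sentence false in it, and let $|V|\ge n+2$. Then $\psi^*$ is not valid in $G_V$.

**Proof.** We build the interpretation that draws $(A,R)$. Choose distinct values $\alpha(a)\in V\setminus\{0,1\}$ for $a\in A$. Let $*\notin A$ and $\alpha(*)=0$. Put
$$D=R\cup(A\times\{*\}),\qquad v(P((a,b)))=\alpha(a),\qquad v(Q((a,b)))=\alpha(b).$$
The pairs in $R$ are the intended arrows. The pairs $(a,*)$ guarantee that every $\alpha(a)$ is a value of $P$, even when $a$ has no outgoing edge. Since $A\neq\emptyset$, the domain is nonempty, and since it is finite, all suprema are attained. The values of $P$ are precisely the $\alpha(a)$, and the values of $Q$ are among the $\alpha(a)$ and $0$. Hence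
$$c=\max_{a\in A}\alpha(a)<1,\qquad A_v=\alpha(A).$$
An element $(a,b)\in R$ contributes the pair $(\alpha(a),\alpha(b))$ to $R_v$. An element $(a,*)$ gives $(\alpha(a),0)$, which is not in $A_v^2$ because $0\notin\alpha(A)$. So $R_v=\{(\alpha(a),\alpha(b)):(a,b)\in R\}$, and $\alpha$ is an isomorphism from $(A,R)$ to $\mathfrak A_v$. Thus $\psi$ is false in $\mathfrak A_v$, and Lemma 2(b) gives $v(\psi^*)=c<1$. $\square$

For example, let $A=\{a,b\}$, $R=\{(a,b)\}$ and $\psi=\forall x\exists yR(x,y)$, which fails at $b$. With $\alpha(a)=\tfrac12$ and $\alpha(b)=\tfrac23$ the domain is $\{(a,b),(a,*),(b,*)\}$ with $(P,Q)$-values $(\tfrac12,\tfrac23),(\tfrac12,0),(\tfrac23,0)$. At $x=(b,*)$, the only $z$ with the same $P$-value is $(b,*)$ itself, and its $Q$-value $0$ is not a value of $P$. So $\exists yR(x,y)^*$ has value $c=\tfrac23$ there, and $v(\psi^*)=\tfrac23$.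

**Proposition 4.** For every sentence $\psi$ over $\{R,=\}$: $\psi^*$ is valid in $G^\uparrow$ if and only if $\psi$ is true in all finite digraphs.

**Proof.** If $\psi$ is false in some finite digraph, then $\psi^*$ is not valid in $G^\uparrow$, by Lemma 3 and because $V^\uparrow$ is infinite. Conversely, let $\psi$ be true in all finite digraphs and let $v$ be an interpretation in $V^\uparrow$. If $c=1$, then $v(\psi^*)=1$ by Lemma 2(a). If $c<1$, then $c=1-1/n$ for some $n$, and
$$A_v\subseteq\{u\in V^\uparrow:u\le c\},$$
a set with $n$ elements. So $\mathfrak A_v$ is a finite digraph, $\mathfrak A_v\models\psi$, and $v(\psi^*)=1$ by Lemma 2(b). $\square$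

The formula $C$ has now done two jobs: it serves as "false", and in $V^\uparrow$ the condition $c<1$ forces finiteness. The second job depends on $V^\uparrow$. Let $\psi$ say "if $R$ is irreflexive, transitive, and total on distinct points, then some vertex has no outgoing edge". It is true in all finite digraphs, so $\psi^*$ is valid in $G^\uparrow$. Over $V=[0,1]$ take $D=\{(i,j):i<j\}$ with $i,j\in\mathbb N$, $v(P((i,j)))=\frac12-\frac1{i+2}$ and $v(Q((i,j)))=\frac12-\frac1{j+2}$. Then $c=\frac12$, and $\mathfrak A_v$ is a copy of $(\mathbb N,<)$, in which $\psi$ is false. So $\psi^*$ has value $\tfrac12$.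

## 7. Counter machines inside finite digraphs

By Proposition 4 it remains to see that truth in all finite digraphs is undecidable. This is Trakhtenbrot's theorem. For Theorem B we need a form that also controls infinite digraphs, so we prove that form here.

From computability theory we use the following. Let $\varphi_e$ be the $e$-th partial recursive function and $K_i=\{e:\varphi_e(e)=i\}$ for $i=0,1$. Both sets are recursively enumerable. They are *recursively inseparable*: no recursive set $S$ satisfies $K_0\subseteq S$ and $S\cap K_1=\emptyset$. Indeed, the characteristic function of such an $S$ would be $\varphi_e$ for some $e$. Then $e\in S$ gives $\varphi_e(e)=1$, so $e\in K_1$; and $e\notin S$ gives $\varphi_e(e)=0$, so $e\in K_0\subseteq S$; both are contradictions. Further, $K_1$ is $\Sigma^0_1$-complete: for an r.e. set $B$ there is a computable $f$ such that $\varphi_{f(x)}$ is constantly $1$ if $x\in B$ and nowhere defined otherwise, so $x\in B$ iff $f(x)\in K_1$.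

A *counter machine* has counters $1,\dots,k$ holding natural numbers, and finitely many states. Each non-halting state $q$ has one instruction, either "increase counter $i$, go to $q'$", or "if counter $i$ is $0$ go to $q'$, otherwise decrease it and go to $q''$". Counter machines compute all partial recursive functions (Minsky 1967).

**Lemma 5.** There is a computable map $e\mapsto\psi_e$ from numbers to sentences over one binary relation symbol $R$ (with equality) such that

1. if $e\in K_0$, then $\psi_e$ is true in all digraphs;
2. if $e\in K_1$, then $\psi_e$ is false in some finite digraph;
3. if $e\notin K_1$, then $\psi_e$ is true in all finite digraphs.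

**Step 1: the machine.** From $e$ we effectively construct a counter machine $M$ with initial state $q_0$ that, started with all counters $0$, halts in state $h_0$ if $\varphi_e(e)=0$, halts in state $h_1$ if $\varphi_e(e)=1$, and otherwise never halts. It first loads the input $e$ by increase instructions and computes $\varphi_e(e)$. If that computation ends, it tests the output counter: if it is $0$, go to $h_0$; otherwise decrease it and test again; if it is now $0$, go to $h_1$; otherwise enter a state with the instruction "increase counter $1$, stay in this state".

**Step 2: a sentence describing the run.** We write a sentence $\chi$ whose models must contain the run of $M$. One and the same set of elements serves as time points and as counter values. The symbols are unary $Z$ ("zero"), unary $Q_q$ for each state ("the state at time $t$ is $q$"), binary $S$ ("successor"), and binary $C_1,\dots,C_k$ ("counter $j$ at time $t$ has value $n$"). Let $\chi$ be the conjunction of the following.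

- (i) $\exists z\forall x(Z(x)\leftrightarrow x=z)$; $\ \forall x\forall y(Z(y)\to\neg S(x,y))$; $\ \forall x\forall x'\forall y(S(x,y)\wedge S(x',y)\to x=x')$.
- (ii) $\forall z\big(Z(z)\to Q_{q_0}(z)\wedge\bigwedge_jC_j(z,z)\big)$.
- (iii) For each state $q$ with instruction "increase $i$, go to $q'$":
$$\forall t\forall\bar n\Big[Q_q(t)\wedge\bigwedge_jC_j(t,n_j)\to\exists t'\exists m\Big(S(t,t')\wedge Q_{q'}(t')\wedge S(n_i,m)\wedge C_i(t',m)\wedge\bigwedge_{j\ne i}C_j(t',n_j)\Big)\Big].$$
- (iv) For each state $q$ with a test/decrease instruction $(i,q',q'')$:
$$\forall t\forall\bar n\Big[Q_q(t)\wedge\bigwedge_jC_j(t,n_j)\to\exists t'\big(S(t,t')\wedge(\alpha\vee\beta)\big)\Big],$$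
where
$$\alpha=Z(n_i)\wedge Q_{q'}(t')\wedge\bigwedge_jC_j(t',n_j),\qquad \beta=Q_{q''}(t')\wedge\exists m\Big(S(m,n_i)\wedge C_i(t',m)\wedge\bigwedge_{j\ne i}C_j(t',n_j)\Big).$$
- (v) $\forall t\,\neg Q_{h_0}(t)$.

**Step 3: if $M$ halts in $h_1$, then $\chi$ has a finite model.** Suppose $M$ halts in $h_1$ after $T$ steps. Take the domain $\{0,\dots,T\}$, $Z=\{0\}$, and $S$ the successor relation on this domain. Let $Q_q(t)$ hold iff the state at time $t$ is $q$, and $C_j(t,n)$ iff counter $j$ has value $n$ at time $t$. Counters grow by at most $1$ per step, so at time $t$ they are at most $t\le T$ and the $C_j$ are total. Clauses (i) and (ii) are clear, and (v) holds because $h_0$ is never entered. For (iii) and (iv), suppose $Q_q(t)$ with $q$ non-halting. Then $t<T$, so $t'=t+1$ is in the domain. The counters at time $t+1$ are at most $t+1\le T$, so the required value $m$ is in the domain. The clause then holds because $M$ carries out the instruction at time $t$.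

The smallest example is the machine whose state $q_0$ has the instruction "increase $1$, go to $h_1$". Here $T=1$, and the model is $\{0,1\}$ with $Z=\{0\}$, $S=\{(0,1)\}$, $Q_{q_0}=\{0\}$, $Q_{h_1}=\{1\}$, $C_1=\{(0,0),(1,1)\}$.

**Step 4: every model of $\chi$ contains the run.** Let a model of $\chi$, finite or infinite, be given, and let $z$ be the unique element of $Z$. Say that $a$ *represents* $n$ if there is a chain $z=a_0,a_1,\dots,a_n=a$ with $S(a_i,a_{i+1})$ for $i<n$. In the two-element model above, $0$ represents $0$ and $1$ represents $1$.

No element represents two different numbers. Only $z$ represents $0$. If $a$ represents $n>0$, then $a$ has an $S$-predecessor, so $a\ne z$ by (i), and its $S$-predecessor, which is unique by (i), represents $n-1$. Now suppose $a$ represents $n<m$. If $n=0$, then $a=z$, but $m>0$ gives $a\neq z$, a contradiction. If $n>0$, the unique predecessor of $a$ represents $n-1$ and $m-1$, and we conclude by induction on $n$.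

We claim by induction on $i$: as long as the run of $M$ has at least $i$ steps, there is an element $t_i$ representing $i$ such that $Q_q(t_i)$ for the state $q$ at time $i$, and such that for each $j$ there is an $n_j$ with $C_j(t_i,n_j)$ that represents the value of counter $j$ at time $i$. For $i=0$ take $t_0=z$ and all $n_j=z$, by (ii). For the passage from time $i$ to time $i+1$, the clause for the state $q$ supplies an element $t'$ with $S(t_i,t')$, which represents $i+1$; take $t_{i+1}=t'$. Write $p$ for the counter named in the instruction.

- *Increase.* Clause (iii) supplies $m$ with $S(n_p,m)$ and $C_p(t',m)$. So $m$ represents the increased value. The other counters keep their representatives, and the state is the correct one.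
- *Test, counter $p$ equal to $0$.* Then $n_p$ represents $0$, so $n_p=z$ has no $S$-predecessor, $\beta$ fails, and $\alpha$ holds. This gives the state $q'$ and unchanged counters.
- *Test, counter $p$ equal to some $b>0$.* Then $n_p\ne z$, so $\neg Z(n_p)$, $\alpha$ fails, and $\beta$ holds. The witness $m$ is the unique $S$-predecessor of $n_p$, which represents $b-1$. This gives the state $q''$ and the correct counters.

Two consequences follow. If $M$ halts in $h_0$, then some $t_i$ satisfies $Q_{h_0}$, against (v), so $\chi$ has no model at all. If $M$ never halts, then every model of $\chi$ contains $t_0,t_1,t_2,\dots$; they represent different numbers, so they are distinct, and $\chi$ has no finite model.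

Put $\psi:=\neg\chi$. If $e\in K_0$, then $\psi$ is true in all structures. If $e\in K_1$, then $\psi$ is false in a finite structure, by Step 3. If $e\notin K_1$, then either $e\in K_0$ or $M$ never halts, and in both cases $\psi$ is true in all finite structures. So 1–3 hold for $\psi$ over its own vocabulary. We may assume that all symbols are binary: replace $U(x)$ by $U(x,x)$ for each unary $U$. A set is recovered from its diagonal and conversely, so truth in all structures, or in all finite ones, does not change. Call the symbols $R_1,\dots,R_l$.

**Step 5: one relation symbol instead of $l$.** Points with a loop will be the elements, and the $i$-th relation will be coded by paths through exactly $i$ loop-free points. For $1\le i\le l$ let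
$$\rho_i(x,y):=\exists e_1\dots\exists e_i\Big(\bigwedge_j\neg R(e_j,e_j)\wedge R(x,e_1)\wedge R(e_1,e_2)\wedge\dots\wedge R(e_{i-1},e_i)\wedge R(e_i,y)\Big).$$
Let $\psi^\circ$ be obtained from $\psi$ by relativizing all quantifiers to $R(x,x)$ (so $\forall xB$ becomes $\forall x(R(x,x)\to B)$ and $\exists xB$ becomes $\exists x(R(x,x)\wedge B)$) and replacing each $R_i$ by $\rho_i$, whose own quantifiers are not relativized. Let
$$\psi_e:=\ \exists x\,R(x,x)\to\psi^\circ .$$

In a digraph without loops $\psi_e$ is true. In a digraph with a loop, the set of looped points with the relations defined by $\rho_1,\dots,\rho_l$ is a structure for $R_1,\dots,R_l$, finite if the digraph is finite, and $\psi^\circ$ says that $\psi$ is true in it. So if $\psi$ is true in all (finite) structures, then $\psi_e$ is true in all (finite) digraphs. This gives items 1 and 3.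

For item 2, let $\psi$ be false in a finite structure $\mathfrak A=(A;R_1,\dots,R_l)$. Take the points of $A$ with a loop at each and no other edges inside $A$. For every $i$ and every $(a,b)\in R_i$ add new points $e_1,\dots,e_i$, used for this purpose only, and the edges $a\to e_1\to\dots\to e_i\to b$. The result is a finite digraph whose looped points are exactly those of $A$. For instance, a single pair $(a,b)\in R_2$ gives $a\to e_1\to e_2\to b$ with loops at $a$ and $b$; here $\rho_2(a,b)$ holds and $\rho_1(a,b)$ does not, because $e_1$ leads only to $e_2$.

In general, let $a,b\in A$ satisfy $\rho_i(a,b)$ in this digraph. The first point $e_1$ of the witnessing path is loop-free, hence new. Edges from $a$ to new points lead only to first points of added paths that start at $a$, so $e_1$ is the first point of the path added for some $(a,b')\in R_k$. Each new point has exactly one outgoing edge, so the walk is forced: it passes the $k$ new points of that path and then arrives at $b'$, which is looped. The walk visits exactly $i$ loop-free points and then $b\in A$, so $k=i$ and $b'=b$, that is, $(a,b)\in R_i$. Conversely, $(a,b)\in R_i$ gives $\rho_i(a,b)$ by construction. So the structure defined on the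 looped points is $\mathfrak A$; it is nonempty, $\psi$ is false in it, and $\psi_e$ is false in the digraph. All constructions were effective in $e$. $\square$

## 8. $\Pi^0_1$-completeness and inseparability

**Proof of Theorem A.** For the upper bound, Lemma 1 shows that the formulas not valid in $G^\uparrow$ can be enumerated: run through all pairs $(\varphi,n)$ and list $\varphi$ if it fails in $G_{V_n}$. So validity is $\Pi^0_1$. For the lower bound, Lemma 5 (items 2 and 3) and Proposition 4 give
$$e\notin K_1\iff\psi_e\text{ is true in all finite digraphs}\iff\psi_e^*\text{ is valid in }G^\uparrow. \tag{2}$$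
The map $e\mapsto\psi_e^*$ is computable and $K_1$ is $\Sigma^0_1$-complete, so its complement is $\Pi^0_1$-complete and (2) reduces it to validity. Hence validity in monadic $G^\uparrow$ is $\Pi^0_1$-complete. It is not recursively enumerable: otherwise (2) would make the complement of $K_1$ r.e., and then the r.e. set $K_1$ would be recursive. In particular validity is undecidable, and monadic $G^\uparrow$ is not recursively axiomatizable, since a recursively axiomatizable set of formulas is r.e. The formulas $\psi_e^*$ are $\bot$-free and contain only $P$ and $Q$, and the upper bound applies to this fragment as well. $\blacksquare$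

**Proof of Theorem B.** The same formulas $\psi_e^*$ are now read over all $V$ at once. If $e\in K_0$, then $\psi_e$ is true in all digraphs, finite or infinite. Under any interpretation over any $V$, Lemma 2(a) (if $c=1$) or Lemma 2(b) (if $c<1$) gives $\psi_e^*$ the value $1$. So $\psi_e^*$ is valid in every Gödel logic. If $e\in K_1$, then $\psi_e$ is false in a finite digraph, and Lemma 3 shows that $\psi_e^*$ is valid in $G_V$ for no infinite $V$.

Suppose a recursive set $X$ of $\bot$-free formulas with two predicate letters contained all such formulas valid in every Gödel logic and none that is valid in no infinite-valued Gödel logic. Then the recursive set $\{e:\psi_e^*\in X\}$ would contain $K_0$ and be disjoint from $K_1$, contradicting the inseparability of $K_0$ and $K_1$.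

Now fix an infinite $V$ and let $X$ be the set of $\bot$-free two-letter formulas valid in $G_V$. It contains all those valid in every Gödel logic, and each of its members is valid in some infinite-valued Gödel logic, namely $G_V$. Hence $X$ is not recursive, and monadic $G_V$ is undecidable already on this fragment. If $V$ is finite, monadic $G_V$ is decidable by Lemma 1(a). $\blacksquare$

## 9. One letter: finite linear orders

With a single letter there are no arrows left, only a set of values in a chain. We show that the search of Section 3 can then be cut off at a computable point.

Recall that the quantifier rank of a first-order formula is the maximal nesting depth of its quantifiers. The textbook fact we use is this: two finite linear orders of size at least $2^q$ satisfy the same first-order sentences of quantifier rank at most $q$ (for example Libkin, *Elements of Finite Model Theory*, Thm 3.6).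

**Proof of Theorem C, step 1: from an interpretation to a chain with a subset.** Let $\varphi$ be a closed formula whose only letter is $P$. By Lemma 1(b), $\varphi$ is not valid in $G^\uparrow$ iff $v(\varphi)<1$ for some interpretation $v$ in some $V_n$. For such $v$ put
$$W=\{v(P(d)):d\in D\}\ne\emptyset,\qquad L=W\cup\{0,1\}.$$
The set $L$ is finite, contains $0$ and $1$, and is closed under $\min$, $\max$, $\to$, and infima and suprema of nonempty subsets. So all values of subformulas of $\varphi$ lie in $L$.

**Step 2: the value is first-order definable in $(L,<,W)$.** For each subformula $A(\bar x)$ we define a classical formula $\theta_A(\bar x,y)$ such that for all $\bar d$ in $D$ and $y\in L$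
$$L\models\theta_A(v(P(d_1)),\dots,v(P(d_r)),y)\iff v(A(\bar d))=y. \tag{3}$$

- $\theta_\bot$ says that $y$ is the least element, and $\theta_{P(x)}$ is $y=x$.
- $\theta_{A\wedge B}$ is $\exists y_1\exists y_2(\theta_A(\bar x,y_1)\wedge\theta_B(\bar x,y_2)\wedge y=\min(y_1,y_2))$, where the last part is written out with $<$. For $\vee$ use $\max$.
- $\theta_{A\to B}$ is the same with last part "($y_1\le y_2$ and $y$ is the greatest element) or ($y_1>y_2$ and $y=y_2$)".
- $\theta_{\forall xA}$ says that $y$ is the least element of $\{y':\exists x(W(x)\wedge\theta_A(\bar x,x,y'))\}$, and $\theta_{\exists xA}$ says that $y$ is the greatest element of this set.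

We verify (3) by induction. The least and greatest elements of $L$ are $0$ and $1$, so $\bot$ is correct, and atoms are clear. For the connectives, $y_1$ and $y_2$ are by hypothesis the values of $A$ and $B$, and the last part repeats the definition of the value. For quantifiers, $d\mapsto v(P(d))$ maps $D$ onto $W$. So by hypothesis the displayed set is $\{v(A(\bar d,d)):d\in D\}$, which is finite and nonempty; its least and greatest elements are its infimum and supremum.

**Step 3: which pairs $(L,W)$ occur.** Those from step 1 satisfy $|L|\ge2$, $W\neq\emptyset$, and
$$L\setminus\{\min L,\max L\}\subseteq W\subseteq L. \tag{4}$$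
Conversely, let $L$ be any finite linear order with $|L|\ge2$ and let $W\ne\emptyset$ satisfy (4). Since $|V_{|L|-1}|=|L|$, there is an order isomorphism $\iota:L\to V_{|L|-1}$. Put $D=W$ and $v(P(w))=\iota(w)$. The set of values of $P$ is $\iota(W)$, and $\iota(W)\cup\{0,1\}=\iota(L)$ by (4). So up to the isomorphism $\iota$ this interpretation gives back $(L,W)$.

Hence $\varphi$ is not valid in $G^\uparrow$ iff for some such $(L,W)$ the unique $y$ with $\theta_\varphi(y)$ is not $\max L$.

**Step 4: elimination of $W$ and the cut-off.** By (4), $W$ is one of the four sets $L$, $L\setminus\{\min L\}$, $L\setminus\{\max L\}$, $L\setminus\{\min L,\max L\}$. They are defined in $(L,<)$ by the formulas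
$$W_1(x):x=x,\qquad W_2(x):\exists u(u<x),\qquad W_3(x):\exists u(x<u),\qquad W_4(x):W_2(x)\wedge W_3(x).$$
Let $\theta^{(i)}_\varphi$ be $\theta_\varphi$ with $W$ replaced by $W_i$, and let
$$\sigma_i:=\exists u\exists w(u<w)\wedge\exists x\,W_i(x)\wedge\exists y\big(\theta^{(i)}_\varphi(y)\wedge\exists u(y<u)\big),\qquad i=1,2,3,4.$$
By step 3, $\varphi$ is not valid in $G^\uparrow$ iff some finite linear order satisfies one of $\sigma_1,\dots,\sigma_4$. Let $q$ be the largest quantifier rank among the $\sigma_i$. Finite linear orders of size at least $2^q$ all agree on the $\sigma_i$, so it suffices to test the linear orders of size at most $2^q$. Up to isomorphism there is one of each size, so this is an algorithm. $\blacksquare$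

As a check by hand, let $\varphi=\forall x(P(x)\vee\neg P(x))$. An element of value $0$ or $1$ contributes $1$ to the infimum, and any other value $w$ contributes $\max(w,0)=w$. So the value of $\varphi$ differs from $\max L$ iff $W$ contains an element strictly between $\min L$ and $\max L$, that is, iff $|L|\ge3$. The smallest refutation is a chain with three elements, found as $D=\{d\}$, $v(P(d))=\tfrac12$ in $V_2=\{0,\tfrac12,1\}$.
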